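# Commutators covered by countably many abelian subgroups

## 1. An abelian normal subgroup with a two-generator quotient

Suppose we know that all commutators of a profinite group $G$ lie in the union of countably many abelian subgroups. Commutators are only a small subset of the derived subgroup, and the covering subgroups need not have anything to do with each other. Does the hypothesis nevertheless force the whole derived subgroup to be abelian, up to a finite error?

**Definition (profinite group).** A profinite group is a topological group isomorphic to an inverse limit of finite groups; equivalently, a Hausdorff, compact, totally disconnected topological group. In such a group $G$, a commutator is an element $[x,y]=x^{-1}y^{-1}xy$ with $x,y\in G$, and $G'$ is the closed subgroup generated by all commutators. More generally, for subgroups or elements $X,Y$ we write $[X,Y]$ for the closed subgroup generated by all $[x,y]$, and $G''=(G')'$.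

**Definition (covering).** A covering of a subset $X$ of $G$ is a family $\{G_i\}_{i\in I}$ of subgroups of $G$ with $X\subseteq\bigcup_i G_i$. For example, in $G=\prod_{\mathbb N}S_3$ the commutators are covered by the single abelian subgroup $\prod_{\mathbb N}A_3$.

**Definition (finite-by-$\mathcal X$).** For a class of groups $\mathcal X$, a group is finite-by-$\mathcal X$ if it has a finite normal subgroup whose quotient lies in $\mathcal X$. A profinite group $H$ is finite-by-abelian exactly when $H'$ is finite: if $E$ is finite and normal with $H/E$ abelian, then $E$ is closed and $H'\le E$; conversely, if $H'$ is finite, take $E=H'$. So $\prod_{\mathbb N}S_3$ is not finite-by-abelian, since its derived subgroup $\prod_{\mathbb N}A_3$ is infinite, while $S_3\times\mathbb Z_p$ is.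

Two results of this kind are known for a profinite group $G$. The set of commutators is covered by countably many procyclic subgroups if and only if $G'$ is finite-by-procyclic (procyclic means topologically generated by one element, like $\mathbb Z_p$). The set of commutators is covered by countably many nilpotent subgroups if and only if $G'$ is finite-by-nilpotent. We shall use neither. The question between them, posed in "On Coverings Of Word Values" (http://www.advgrouptheory.com/agta2017/Talks/Detomi.pdf), is this:

> Let $G$ be a profinite group in which commutators are covered by countably many abelian subgroups. Is $G'$ necessarily finite-by-abelian?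

By the remark above we are asking whether $G''$ must be finite.

**Conventions.** We write $x^y=y^{-1}xy$, so that
$$[xy,z]=[x,z]^y[y,z],\qquad [x,yz]=[x,z][x,y]^z,\qquad x^y=x[x,y].$$
An abelian normal subgroup $A$ is written additively when convenient, as a right $G$-module: $a^g=ag$ and $[a,g]=a(g-1)$. For integer combinations of elements of $G$ we use the obvious notation, e.g. $a(y-g)=ay-ag$.

We use the following textbook facts.

* F1 (Baire). If a nonempty compact Hausdorff space is a union of countably many closed subsets, one of them has nonempty interior. Consequently a closed subgroup $L$ of countable index in a profinite group is open: one of its cosets has an interior point, so $L$ has one, so $L$ is open.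
* F2 (Schur, Baer). If $|G:Z(G)|<\infty$ then $|G'|<\infty$; if $|G:Z_t(G)|<\infty$ then $|\gamma_{t+1}(G)|<\infty$. These concern abstract commutator subgroups. In a profinite group the closed versions are the closures of the abstract ones, and a finite subgroup is closed, so the statements hold for the closed versions as well.
* F3. Centralizers are closed. Hence a closed subgroup topologically generated by pairwise commuting elements is abelian, and the closure of an abelian subgroup is abelian.
* F4. If $X,Y$ are closed subgroups and one normalizes the other, then $XY$ is a closed subgroup, by compactness. If $X,Y,Z$ are closed and normal, then $[X,YZ]=[X,Y][X,Z]$, by the formula for $[x,yz]$; and $[X,Y]=[Y,X]$.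
* F5. Open subgroups have finite index and contain open normal subgroups; the sets $xK\times yK$ with $K$ open normal form a base of $G\times G$.
* F6. An open subgroup of a topologically finitely generated profinite group is topologically finitely generated.

The smallest cases are immediate. If one abelian subgroup covers all commutators, then $G'$ is abelian by F3. If $G=\langle x\rangle M_0$ with $M_0$ open, abelian and normal, then no covering hypothesis is needed: $M_0(x-1)$ is the image of a continuous homomorphism, so it is a closed subgroup; it is normal, because $a(x-1)x=(ax)(x-1)$; modulo it $M_0$ is central, and $G$ is generated by $M_0$ and one more element. So $G'\le M_0(x-1)$ is abelian.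

With two generators the covering hypothesis is used, and the answer is still yes.

**Proposition 1.** Let $G$ be a profinite group with an open abelian normal subgroup $M_0$ such that $G/M_0$ is generated by two elements. If the commutators of $G$ are covered by countably many abelian subgroups, then $G'$ is finite-by-abelian.

*Proof.* **Step 1: commutators of nearby pairs.** We compute how $[x,y]$ changes when $x$ and $y$ move inside their cosets of $M_0$. Let $x,y\in G$ be arbitrary, $g=[x,y]$, and $h,h'\in M_0$. In
$$[xh,yh']=h^{-1}x^{-1}\,h'^{-1}y^{-1}\,x\,h\,y\,h'$$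
move all elements of $M_0$ to the right. The factor $h^{-1}$ passes $x^{-1}y^{-1}xy=g$, the factor $h'^{-1}$ passes $y^{-1}xy=x^y$, and $h$ passes $y$. Hence
$$[xh,yh']=g\cdot s,\qquad s=h(y-g)+h'(1-x^y). \tag{1}$$
Next we need to know when two such elements commute. Let $A$ be any abelian normal subgroup and $s,s'\in A$. Then $gs\cdot gs'=g^2(sg+s')$ and $gs'\cdot gs=g^2(s'g+s)$, so
$$gs\text{ and }gs'\text{ commute}\iff s(g-1)=s'(g-1). \tag{2}$$

**Step 2: the covering makes a homomorphism vanish near the identity.** The map
$$\varphi:M_0\times M_0\to M_0,\qquad \varphi(h,h')=\bigl(h(y-g)+h'(1-x^y)\bigr)(g-1)$$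
is a continuous homomorphism. By (1) and (2), all $(h,h')$ for which $[xh,yh']$ lies in one given covering subgroup have the same value of $\varphi$. So the image of $\varphi$ is countable, its kernel is a closed subgroup of countable index, and the kernel is open by F1. As $M_0$ is open in $G$, there is an open normal subgroup $K$ of $G$ with $K\le M_0$ and $K\times K\le\ker\varphi$, i.e.
$$K(y-g)(g-1)=0,\qquad K(1-x^y)(g-1)=0. \tag{3}$$

**Step 3: simplifying (3).** We claim that
$$K(x-1)(g-1)=0,\qquad K(y-1)(g-1)=0. \tag{4}$$
Since $x^y=xg$ and $yxg=xy$, expanding shows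
$$(1-x)(y-g)+(1-y)(1-x^y)=(y-g-xy+xg)+(1-xg-y+xy)=1-g .$$
(This is the statement $g^k=[x^k,y^k]$ for $k\in K$, written additively.) For $k\in K$ the elements $k(1-x)$ and $k(1-y)$ lie in $K$, because $K$ is normal. So (3) gives $k(1-g)(g-1)=0$, i.e. $K(g-1)^2=0$. Now $y-1=(y-g)+(g-1)$ gives the second equation of (4). Also $1-x=(1-x^y)+x(g-1)$, and $kx\in K$, so $k(1-x)(g-1)=0+kx(g-1)^2=0$.

**Step 4: two generators suffice to control $A=[G,K]$.** Now let $G=\langle x,y\rangle M_0$. Put $A_0=K(x-1)+K(y-1)$, a closed subgroup of $K$. The set of $c\in G$ with $K(c-1)\subseteq A_0$ contains $x,y$ and $M_0$. It is closed under products, because $k(cd-1)=kc(d-1)+k(c-1)$ and $kc\in K$. It is a union of cosets of $M_0$ and $G/M_0$ is finite, so it is a subgroup; hence it is $G$, and $A:=[G,K]=A_0$. By (4), $g=[x,y]$ centralizes $A$. The subgroup $C_G(A)$ is normal and contains $M_0$ and $[x,y]$. Therefore $G/C_G(A)$ is generated by two commuting elements, so it is abelian, and $G'$ centralizes $A$.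

**Step 5: two applications of Schur.** In $G/A$ the subgroup $K/A$ is central of finite index, so $G'/A$ is finite. In $G'$ the subgroup $A$ is central of finite index, so $G''$ is finite. $\square$

What changes in general? Two things were special: the quotient had two generators, and there was an abelian subgroup $M_0$ of finite index on which the relevant maps were honest homomorphisms. The first turns out to decide the answer. The second has to be replaced by something harder when we ask which groups satisfy the hypothesis.

## 2. What a third generator leaves free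

Let us try the same proof with $G=\langle x,y,z\rangle M_0$. Steps 1–3 did not use generation, so they apply to every pair. The operators $u-1$ and $[u,v]-1$ on $M_0$ depend only on the cosets $uM_0,vM_0$. Hence, intersecting finitely many subgroups, we get one open normal $K\le M_0$ with
$$K(u-1)([u,v]-1)=0\qquad\text{for all }u,v\in G. \tag{5}$$
As in Step 4, $A=[G,K]=K(x-1)+K(y-1)+K(z-1)$. The commutator $[x,y]$ kills the first two summands. This is the point where the argument stops: none of the relations used in Step 4 says anything about $K(z-1)([x,y]-1)$.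

Could other instances of (5) help? Let us look at the simplest kind of module. Let $F=\mathbb F_p$, let $R=F\oplus J$ be a finite associative $F$-algebra with an ideal $J$ satisfying $J^4=0$, and write $[u,v]=uv-vu$ for $u,v\in J$. The set $1+J$ is a finite $p$-group. Let $Q\le 1+J$ act on $M=\prod_{i\in\mathbb N}R$ by right multiplication and put $G=M\rtimes Q$. We keep the following notation: for $x,y\in Q$ let $X=x-1$, $Y=y-1\in J$ and let $g=[x,y]$ be the group commutator. Then
$$g-1=x^{-1}y^{-1}(xy-yx)=x^{-1}y^{-1}[X,Y]\in J^2 .$$
For $w\in J$ we have $wx^{-1}y^{-1}\in w+J^2$, and $J^2\cdot J^2=0$, so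
$$w(g-1)=w[X,Y]\qquad(w\in J). \tag{6}$$
If the commutators of $G$ are covered by countably many abelian subgroups, then (5) holds with $M_0=M$. The open subgroup $K$ contains all sequences supported on sufficiently late coordinates, so $R\,X(g-1)=0$, and by (6)
$$X[X,Y]=0\qquad\text{for all }x,y\in Q .$$
So let us impose the identity $u[u,v]=0$ on $J$. Then the trilinear map $(u,v,w)\mapsto u[v,w]$ vanishes when $u=v$; hence also when $u=w$, since $[v,u]=-[u,v]$; and when $v=w$. In other words, the covering condition asks $u[v,w]$ to be *alternating*. An alternating trilinear map on a two-dimensional space is zero, in agreement with Proposition 1. On a three-dimensional space there is the determinant. This suggests looking for an algebra in which $u[u,v]=0$ identically but $e_1[e_2,e_3]\ne0$.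

## 3. An algebra with $u[u,v]=0$ and $e_1[e_2,e_3]\neq 0$

The purpose of this section is to build that algebra for every prime $p$. Let $V=F^3$ with basis $e_1,e_2,e_3$, let $T$ be the tensor algebra of $V$, let $S\subseteq V^{\otimes3}$ be the span of all $v(vu-uv)$ with $u,v\in V$, and put
$$R=T/(S+T^{\ge4}).$$
Since $S$ sits in degree 3, products of its elements with elements of positive degree lie in $T^{\ge4}$; so $S+T^{\ge4}$ is an ideal. $R$ is a finite graded algebra. Let $J$ be the image of $T^{\ge1}$; then $R=F\oplus J$ and $J^4=0$.

**Lemma 2.** (i) $u[u,v]=0$ for all $u,v\in J$. (ii) $e_1[e_2,e_3]\neq0$ in $R$.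

*Proof.* (i) Let $u_1,v_1\in V$ be the degree-1 parts of $u,v$. All terms of $u[u,v]$ other than $u_1[u_1,v_1]$ have degree at least 4, so $u[u,v]=u_1(u_1v_1-v_1u_1)$, which is the image of an element of $S$, i.e. zero.

(ii) We need $e_1(e_2e_3-e_3e_2)\notin S$, and we produce a linear functional that separates the two. Let $W\subseteq V\otimes V$ be the span of all $yz-zy$ with $y,z\in V$; it has basis $e_je_k-e_ke_j$ for $j<k$. The map $y\wedge z\mapsto yz-zy$ from $\Lambda^2V$ to $W$ is well defined, because $yz-zy$ vanishes for $y=z$, and it carries a basis to a basis. So an alternating bilinear form on $V$ is the same thing as a linear functional on $W$. Since $\det(x,\cdot,\cdot)$ is alternating and depends linearly on $x$, there is a linear map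
$$\psi:V\otimes W\to F,\qquad \psi\bigl(x(yz-zy)\bigr)=\det(x,y,z).$$
Now $S\subseteq V\otimes W$, and $\psi(v(vu-uv))=\det(v,v,u)=0$, so $\psi$ vanishes on $S$. But $\psi(e_1(e_2e_3-e_3e_2))=1$. $\square$

For odd $p$ one may take the exterior algebra of $V$ instead: there $u[u,v]=2u_1\wedge u_1\wedge v_1=0$ and $e_1[e_2,e_3]=2e_1\wedge e_2\wedge e_3\ne0$. For $p=2$ the factor 2 kills this example, which is why we use $R$.

## 4. Finitely many abelian subgroups and an infinite $G''$

**Theorem A.** For every prime $p$ there is a nilpotent (metrizable) pro-$p$ group $G=M\rtimes Q$, with $M$ abelian of exponent $p$ and $Q$ a finite 3-generator $p$-group, such that the commutators of $G$ are covered by at most $|Q|^2$ abelian subgroups and $G''$ is infinite. Hence $G'$ is not finite-by-abelian.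

So the answer to the question is no, even for finite coverings.

*Proof.* **Step 1: the group.** Take $R$ and $J$ from Section 3. Let $Q$ be the subgroup of the finite $p$-group $1+J$ generated by $1+e_1,1+e_2,1+e_3$. Let $M=\prod_{i\in\mathbb N}R$, a compact additive group of exponent $p$ on which $Q$ acts by right multiplication, and let $G=M\rtimes Q$, so $h^q=hq$. Then $G=\varprojlim(R^n\rtimes Q)$ is pro-$p$, and it is metrizable because $M$ is a countable product of finite spaces and $Q$ is finite. It is nilpotent: $\gamma_i(1+J)\subseteq1+J^i$, so $\gamma_4(Q)=1$ and $\gamma_4(G)\le M$; and each further commutator with $G$ moves $MJ^i$ into $MJ^{i+1}$ (with $MJ^0=M$), while $MJ^4=0$.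

**Step 2: the covering.** We show that, for fixed $x,y\in Q$, all commutators $[xh,yh']$ with $h,h'\in M$ lie in one abelian subgroup. With $g=[x,y]$, formula (1) (for $M_0=M$) says
$$[xh,yh']=g\cdot s,\qquad s=h(y-g)+h'(1-x^y).$$
We check that $g$ fixes every such $s$. First, $y-g=Y-(g-1)\in J$, and $(g-1)^2\in J^4=0$, so by (6) and Lemma 2(i)
$$(y-g)(g-1)=Y(g-1)=Y[X,Y]=-Y[Y,X]=0 .$$
Second, $1-x^y=-y^{-1}Xy\in -X+J^2$, and $J^2(g-1)\subseteq J^4=0$, so
$$(1-x^y)(g-1)=-X(g-1)=-X[X,Y]=0 .$$
Thus the subgroup $S_{x,y}=M(y-g)+M(1-x^y)$ of $M$ satisfies $S_{x,y}(g-1)=0$, that is, $g$ centralizes it. As $S_{x,y}\le M$ is abelian, $\langle g\rangle S_{x,y}$ is an abelian subgroup, and it contains $[xh,yh']$ for all $h,h'\in M$. Every element of $G$ has the form $xh$ with $x\in Q$, $h\in M$, so the at most $|Q|^2$ subgroups $\langle[x,y]\rangle S_{x,y}$ cover all commutators.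

**Step 3: $G''$ is infinite.** Let $x=1+e_1$, $y=1+e_2$, $z=1+e_3$. For $h\in M$ we have $[h,x]=h(x-1)=he_1\in G'$, and $[y,z]\in G'$. By (6) with $w=e_1$,
$$[[h,x],[y,z]]=he_1([y,z]-1)=h\,e_1[e_2,e_3]\in G'' .$$
Let $h$ range over the sequences with entries in $\{0,1\}$. As $e_1[e_2,e_3]\neq0$ by Lemma 2(ii), different $h$ give different elements, so $G''$ is infinite. If $G'$ had a finite normal subgroup $E$ with $G'/E$ abelian, then $G''\le E$ would be finite. $\blacksquare$

The failure is now located: it is an alternating three-variable expression that the covering hypothesis cannot see. Two questions remain. Exactly which groups satisfy the hypothesis? And how large can $G''$ be?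

## 5. Which groups have such a covering: the subgroups $W_K(x,y)$

**Definition.** For $x,y\in G$ and an open normal subgroup $K$ of $G$, let $W_K(x,y)$ be the closed subgroup generated by all $[xk,yk']$ with $k,k'\in K$. It depends only on the cosets $xK,yK$, and $W_{K_1}(x,y)\le W_K(x,y)$ if $K_1\le K$.

For instance, in the group of Theorem A with $K=M$, we have $W_M(x,y)=\langle g\rangle S_{x,y}$ for $x,y\in Q$: the generators are the elements $g\cdot s$ with $s\in S_{x,y}$, and $s=0$ occurs.

**Theorem B.** For a profinite group $G$ the following are equivalent.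

* (B1) The commutators of $G$ are covered by countably many abelian subgroups.
* (B2) The commutators of $G$ are covered by finitely many abelian subgroups.
* (B3) There is an open normal subgroup $K$ such that for all $x,y\in G$ the subgroup $W_K(x,y)$ is abelian.
* (B4) There is an open normal subgroup $K$ such that $[G,K]$ is abelian and $[k,x]$ commutes with $[x,y]$ for all $k\in K$, $x,y\in G$.

Condition (B4) is the general form of (5). For the group of Theorem A it can be read off with $K=M$: $[G,M]\le M$ is abelian; and for $x,y\in Q$ and $h\in M$, since $M$ acts trivially on itself, the condition is $hX(g-1)=hX[X,Y]=0$.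

The implication (B3)⇒(B2) is clear, since at most $|G/K|^2$ subgroups $W_K(x,y)$ are needed, and (B2)⇒(B1) is trivial. The next lemma says what a group $W_K(x,y)$ contains.

**Lemma 3.** Let $W=W_K(x,y)$ with $K$ open normal. Then $K$ normalizes $W$, and $W$ contains $[x,y]$, $[x,K]$, $[y,K]$ and $K'$.

*Proof.* Let $k,k_1,k_2\in K$. As $K$ is normal, $(xk_1)^k\in xK$ and $(yk_2)^k\in yK$, so conjugation by $k$ maps generators of $W$ to generators. Hence $W^k\le W$; using $k^{-1}$ as well, $W^k=W$. Clearly $[x,y]\in W$. In
$$[xk_1,yk_2]=[xk_1,k_2]\,[xk_1,y]^{k_2}$$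
the left side and $[xk_1,y]^{k_2}$ lie in $W$, so $[xk_1,k_2]\in W$; in particular $[x,k_2]\in W$. From $[xk_1,k_2]=[x,k_2]^{k_1}[k_1,k_2]$ we get $[k_1,k_2]\in W$. From $[xk_1,y]=[x,y]^{k_1}[k_1,y]$ we get $[k_1,y]\in W$. $\square$

*Proof of (B3)⇒(B4).* Use the same $K$. For $x,y\in G$ and $k,k'\in K$, the elements $[x,k]$ and $[y,k']$ both lie in the abelian group $W_K(x,y)$ by Lemma 3. So the generators of $[G,K]$ commute pairwise and $[G,K]$ is abelian. Also $[k,x]=[x,k]^{-1}$ and $[x,y]$ lie in $W_K(x,y)$, so they commute. $\square$

## 6. From a dense set of good pairs to all pairs: (B1)⇒(B3)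

Assume (B1). By F3 we may replace the covering subgroups by their closures, so let them be closed abelian subgroups $A_1,A_2,\dots$.

Call $(x,y)$ *good for $K$* if $W_K(x,y)$ is abelian, and let $U\subseteq G\times G$ be the set of pairs good for some open normal $K$. A pair good for $K$ is good for every smaller open normal subgroup. If $(x,y)$ is good for $K$, then so is every pair in $xK\times yK$. Hence $U$ is open. Baire's theorem shows that there are many good pairs, but it shows only the following.

**Lemma 4.** $U$ is dense in $G\times G$.

*Proof.* Let $O=xH\times yH$ with $H$ open normal be a basic open set. It is compact and is the union of the closed sets $\{(a,b)\in O:[a,b]\in A_i\}$. By F1 one of them contains some $aK\times bK$ with $K$ open normal. Then $W_K(a,b)\le A_i$ is abelian, so $(a,b)\in U\cap O$. $\square$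

Condition (B3) demands all pairs, so we must pass from dense to everything. In Section 1 this was done by a homomorphism into the abelian group $M_0$. Now there is no $M_0$, so first we look for an abelian normal subgroup to take values in.

Density can be used for several cosets at once. Let $C_1,\dots,C_n$ be the cosets of an open normal subgroup. *There are $a_i\in C_i$ such that $(a_i,a_j)\in U$ for all $i\neq j$.* Indeed, for each $i\ne j$ the condition $(a_i,a_j)\in U$ defines a subset of $\prod_iC_i$ that is the preimage of an open dense subset of $C_i\times C_j$ under the projection. It is open as the projection is continuous, and dense as the projection is open (the image of a nonempty open set is open, so it meets $U$). Finitely many open dense sets have nonempty intersection. All these pairs are then good for one common open normal subgroup, which may be taken as small as we like.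

**Lemma 5.** There is an open normal subgroup $N$ with $[G,N]$ abelian.

*Proof.* **Step 1: a subgroup $H$ with $H'$ abelian.** $U\ne\emptyset$, so some pair is good for some open normal $H$, and $H'$ is abelian by Lemma 3. If $H=G$, take $N=G$. Otherwise choose representatives $a_1,\dots,a_n$ ($n\ge2$) of the cosets of $H$ and an open normal $K\le H$ such that all $(a_i,a_j)$, $i\neq j$, are good for $K$.

**Step 2: $[G,K]$ centralizes $K'$.** Let $c=a_ih$ with $h\in H$, and $k\in K$. Then $[c,k]=[a_i,k]^h[h,k]$. The factor $[h,k]$ lies in $H'$, which is abelian and contains $K'$. The element $[a_i,k]$ commutes with $K'$, since both lie in an abelian $W_K(a_i,a_j)$ with $j\neq i$, by Lemma 3. As $K'$ is normal in $G$, so is its centralizer, and $[a_i,k]^h$ also centralizes $K'$.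

**Step 3: passing to $N$.** Choose representatives $c_1,\dots,c_m$ of the cosets of $K$ ($m\ge2$) and an open normal $N\le K$ such that all $(c_i,c_j)$, $i\ne j$, are good for $N$. For $k\in K$, $n\in N$,
$$[c_ik,n]=[c_i,n]^k[k,n]=[c_i,n]\,[[c_i,n],k]\,[k,n].$$
Here $[c_i,n]\in N$, so the last two factors lie in $[N,K]\le K'$. Hence $[G,N]$ is contained in the closed subgroup generated by $K'$ and all $[c_i,n]$. These generators commute pairwise. Indeed $[c_i,n]$ and $[c_j,n']$ lie in a common abelian $W_N(c_i,c_j)$ (for $i=j$ use any $W_N(c_i,c_l)$ with $l\neq i$). Each $[c_i,n]$ lies in $[G,K]$, so it commutes with $K'$ by Step 2. And $K'\le H'$ is abelian. So $[G,N]$ is abelian. $\square$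

Fix such an $N$ and put $A=[G,N]\le N$, a closed abelian normal subgroup of $G$. Modulo $A$, the subgroup $N$ is central. For $n\in N$, $g\in G$ we have $[n,g]\in A$, which acts trivially on $A$; so *the actions on $A$ of $n\in N$ and $g\in G$ commute.*

**Lemma 6.** $U=G\times G$.

*Proof.* Fix $x,y\in G$ and put $g=[x,y]$. As $N$ is central modulo $A$, for $n,n'\in N$ we can write
$$[xn,yn']=g\,\theta(n,n'),\qquad \theta(n,n')=\theta_{x,y}(n,n')\in A, \tag{7}$$
and we put $F(n,n')=\theta(n,n')(g-1)\in A$, a continuous function on $N\times N$ with $F(1,1)=0$. It plays the role of $\varphi$ in Section 1. By (2), if $F$ vanishes on $K\times K$ then $(x,y)$ is good for $K$ (details in Step 6). The difficulty is that $F$ is not a homomorphism. It is almost a crossed homomorphism in each variable, and this will be enough.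

**Step 1: $F$ has countable image.** By (2), if $[xn,yn']$ and $[xn_1,yn_1']$ lie in the same $A_i$, they commute and so $F(n,n')=F(n_1,n_1')$. So $F$ takes at most one value for each $A_i$.

**Step 2: how $\theta$ behaves along the axes.** Let $n_1,n_2\in N$. From $[xn_2,y]=g^{n_2}[n_2,y]$ with $[n_2,y]\in A$, and since $A$ is abelian,
$$[xn_1n_2,y]=[xn_1,y]^{n_2}[n_2,y]=g^{n_2}\cdot\theta(n_1,1)n_2\cdot[n_2,y]=g^{n_2}[n_2,y]\cdot\theta(n_1,1)n_2=g\,\theta(n_2,1)\cdot\theta(n_1,1)n_2 .$$
So
$$\theta(n_1n_2,1)=\theta(n_1,1)n_2+\theta(n_2,1). \tag{8}$$
Similarly $[x,yn_2]=[x,n_2]g^{n_2}$ and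
$$[x,yn_1n_2]=[x,n_2]\,[x,yn_1]^{n_2}=[x,n_2]\,g^{n_2}\cdot\theta(1,n_1)n_2=g\,\theta(1,n_2)\cdot\theta(1,n_1)n_2,$$
so
$$\theta(1,n_1n_2)=\theta(1,n_1)n_2+\theta(1,n_2). \tag{9}$$
These hold for every pair $(x,y)$.

**Step 3: how $F$ behaves off the axes.** Fix $n'\in N$ and apply (8) to the pair $(x,yn')$. Its commutator is $[x,yn']=g\,\theta(1,n')$, so
$$[xn,yn']=g\,\theta(1,n')\,\theta_{x,yn'}(n,1),\qquad \theta(n,n')=\theta(1,n')+\theta_{x,yn'}(n,1).$$
Hence $f(n)=F(n,n')-F(1,n')=\theta_{x,yn'}(n,1)(g-1)$. Since $g-1$ commutes with the action of $N$, (8) for the pair $(x,yn')$ shows that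
$$f(n_1n_2)=f(n_1)n_2+f(n_2). \tag{10}$$
In the same way, for fixed $n$, $[xn,yn']=g\,\theta(n,1)\,\theta_{xn,y}(1,n')$, and (9) for the pair $(xn,y)$ shows that $n'\mapsto F(n,n')-F(n,1)$ satisfies (10).

**Step 4: a crossed homomorphism with countable image vanishes near 1.** Let $P$ be a closed subgroup of $N$ and $f:P\to A$ a continuous function satisfying (10) with countable image. We claim that $f$ vanishes on an open subgroup of $P$. Taking $n_1=n_2=1$ gives $f(1)=0$. The closed set $L=\{f=0\}$ is closed under products by (10), and under inverses since $0=f(n^{-1}n)=f(n^{-1})n+f(n)$. From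
$$f(n_1)=f(n_1n_2^{-1})\,n_2+f(n_2)$$
we see that $f(n_1)=f(n_2)$ if and only if $n_1n_2^{-1}\in L$, i.e. $Ln_1=Ln_2$. So $L$ has countable index in $P$ and is open by F1.

**Step 5: $F$ vanishes on a neighborhood of $(1,1)$.** As $F(1,1)=0$, the functions $F(\cdot,1)$ and $F(1,\cdot)$ satisfy (10) by Step 3. By Step 4 they both vanish on some open subgroup $L\le N$. Then Step 3 shows that on $L\times L$ the function $F$ satisfies (10) in each variable separately.

The countably many fibers of $F$ on $L\times L$ are closed. So by F1 there are $n_0,n_0'\in L$ and an open normal subgroup $P$ of $G$ with $P\le L$ such that $F$ is constant, equal to $c$ say, on $n_0P\times n_0'P$. For $n\in P$ and $n'\in n_0'P$,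
$$c=F(n_0n,n')=F(n_0,n')n+F(n,n')=cn+F(n,n'),\qquad\text{so}\qquad F(n,n')=c-cn .$$
The function $n\mapsto F(n,n_0')=c-cn$ on $P$ satisfies (10) and has countable image, so by Step 4 it vanishes on an open subgroup $P_1\le P$. Hence $F=0$ on $P_1\times n_0'P$. Finally, for $n\in P_1$ and $n'\in P$,
$$0=F(n,n_0'n')=F(n,n_0')n'+F(n,n')=F(n,n') .$$
So $F=0$ on $P_1\times P$.

**Step 6: $(x,y)$ is good.** Choose $K\le P_1$ open and normal in $G$. For $k,k'\in K$ we have $\theta(k,k')(g-1)=0$, i.e. $\theta(k,k')\in C_A(g)$. So all $[xk,yk']=g\,\theta(k,k')$ lie in $\overline{\langle g\rangle}\,C_A(g)$. This is a closed abelian group: $\overline{\langle g\rangle}$ and $C_A(g)$ are closed, abelian, and centralize each other. Hence $W_K(x,y)$ is abelian and $(x,y)\in U$. $\square$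

*Proof of (B1)⇒(B3).* Lemma 6 gives each pair its own $K$; compactness makes it uniform. By Lemma 6, $G\times G$ is covered by the open sets $xK\times yK$ with $(x,y)$ good for $K$, so $G\times G=\bigcup_{i=1}^s x_iK_i\times y_iK_i$ with $(x_i,y_i)$ good for $K_i$. Let $K=\bigcap_iK_i$. If $(x,y)\in x_iK_i\times y_iK_i$, then $W_K(x,y)\le W_{K_i}(x,y)=W_{K_i}(x_i,y_i)$ is abelian. This is (B3). $\square$

## 7. Normal closures: (B4)⇒(B3)

Let $K$ be as in (B4) and $A=[G,K]\le K$. To see what has to be proved, fix $x,y$ and put $g=[x,y]$. For $k\in K$ we have $[xk,y]=g\,[g,k]\,[k,y]$. Condition (B4) for the pair $(y,x)$ shows that $[k,y]$ commutes with $[y,x]=g^{-1}$. But $[g,k]$ should commute with $g$ too, and for the pair $(g,v)$ (B4) only says that $[k,g]$ commutes with commutators $[g,v]$, not with $g$ itself. We shall exploit instead that $g$ lies in the normal closure of $x$. Here is the notation.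

**Definition.** Let $D_x\le A$ be the closed subgroup generated by all $[k,x]$, $k\in K$. Let $E_x$ be the closed normal closure of $x$ in $G$. Let $M_A\ge C_G(A)$ be the closed normal subgroup with $M_A/C_G(A)=Z(G/C_G(A))$.

Since $[G,K]=A\le C_G(A)$, we have $K\le M_A$. By definition $[G,M_A]\le C_G(A)$, so *the actions on $A$ of $\mu\in M_A$ and $g\in G$ commute.*

For example, let $G$ be the group of Theorem A and $K=M$. Then $D_x=M(x-1)$ for $x\in Q$. As every monomial of positive degree ends in some $e_i$, we get $A=\prod_{\mathbb N}J$. Let $\pi:G\to V$ be the map sending $qh$ ($q\in Q$, $h\in M$) to the degree-1 part of $q-1$; it is a homomorphism onto $V$. We claim $M_A=\ker\pi$. If $q-1\in J^2$, then for $c\in Q$ we have $[q,c]-1=q^{-1}c^{-1}[q-1,c-1]\in J^3$, and $J\cdot J^3=0$, so $[q,c]$ centralizes $A$; as $M$ is abelian, it centralizes $A$ too, so $\ker\pi\le M_A$. If the degree-1 part $u$ of $q-1$ is nonzero, choose $w,v\in V$ with $\det(w,u,v)\ne0$ and $c\in Q$ with $\pi(c)=v$. By (6), $w([q,c]-1)=w[u,v]$, which is nonzero because $\psi$ takes the value $\det(w,u,v)$ on $w(uv-vu)$ and vanishes on $S$.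 So $[q,c]$ does not centralize $A$. Hence $G/M_A\cong V$, which needs three generators.

**Lemma 7.** Assume (B4), with the notation above.

* (a) $[K,E_x]$ is generated, as a closed subgroup, by the $D_{x^u}=D_x^u$, $u\in G$.
* (b) $[E_x,G]$ centralizes $[K,E_x]$.
* (c) $G'$ centralizes $[K,M_A]$; in particular $G'$ centralizes $K'$.
* (d) $K$ centralizes $[A,G']$.

*Proof.* **Part (a).** As $[k,x]^u=[k^u,x^u]$ and $K$ is normal, $D_x^u=D_{x^u}$. Let $B_x$ be the closed subgroup generated by all $D_{x^u}$; it is normal in $G$ and contained in $[K,E_x]$. Modulo $B_x$ every $x^u$ centralizes $K$, hence so does the closed subgroup $E_x$ they generate. So $[K,E_x]\le B_x$.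

**Part (b).** The idea is that (B4) lets $D_x$ be centralized by all quotients of two conjugates of $x$. By (B4), $D_x$ is centralized by $[x,a]=x^{-1}x^a$ for all $a\in G$, hence by all
$$(x^a)^{-1}x^b=(x^{-1}x^a)^{-1}(x^{-1}x^b).$$
Conjugating by $v$, we see that $D_{x^v}$ is centralized by all $(x^{av})^{-1}x^{bv}$, i.e. again by all $(x^a)^{-1}x^b$. These elements generate a closed normal subgroup $Y_x$. It centralizes every $D_{x^v}$, hence $[K,E_x]$ by (a). Modulo $Y_x$ all conjugates of $x$ coincide, so $x$ is central modulo $Y_x$; then so is $E_x$, and $[E_x,G]\le Y_x$.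

**Part (c).** We vary $x$ inside $xM_A$. Let $\mu\in M_A$, $k\in K$, $x,y\in G$, $g=[x,y]$. By (B4), $[k,x\mu]=[k,\mu]\,[k,x]^\mu$ commutes with
$$[x\mu,y]=[x,y]^\mu[\mu,y]=g\,[g,\mu]\,[\mu,y].$$
The last two factors lie in $[G,M_A]$, which centralizes $A$; so $[x\mu,y]$ acts on $A$ as $g$. Hence $g$ centralizes $[k,x\mu]\in A$. Also $g$ centralizes $[k,x]$ by (B4), and $\mu$ and $g$ act commutingly on $A$, so $g$ centralizes $[k,x]^\mu$. Therefore $g$ centralizes $[k,\mu]$. As $g$ was an arbitrary commutator, $G'$ centralizes $[K,M_A]$. Finally $K'\le[K,M_A]$ because $K\le M_A$.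

**Part (d).** Let $a\in A\le K$, $k\in K$, $g=[x,y]$. By (B4), $[a,x]$ commutes with $[x,y]$, i.e. $a(x-1)(g-1)=0$. By (B4) for the pair $(xk,y)$, the element $a(xk-1)$ is killed by $[xk,y]-1$, which acts on $A$ as $g-1$ by the computation in (c) with $\mu=k$. Subtracting,
$$ax(k-1)(g-1)=0 .$$
As $a$ runs over $A$, so does $ax$; hence $A(k-1)(g-1)=0$. Thus $[A,K]$ is centralized by all commutators, hence by $G'$, and $A(k-1)(g-1)=0$ for all $g\in G'$. Since $k$ and $g$ act commutingly on $A$, $A(g-1)(k-1)=0$ for all $g\in G'$, $k\in K$, which says that $K$ centralizes $[A,G']$. $\square$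

*Proof of (B4)⇒(B3).* Let $x,y\in G$, $k,k'\in K$, $g=[x,y]$ and $C=C_A(g)$. As $K$ acts on $A$ commutingly with $g$, the group $C$ is $K$-invariant. We show that $[xk,yk']\in gC$, treating the factors of $[xk,yk']=[xk,k']\,[xk,y]^{k'}$ in turn.

**Step 1: $[xk,k']\in C$.** We have $[xk,k']=[x,k']^k[k,k']$. Here $[x,k']\in C$ by (B4), so $[x,k']^k\in C$; and $[k,k']\in K'\le A$ is centralized by $g$ by Lemma 7(c).

**Step 2: $g[g,k]\in gC$ for all $k\in K$.** Since $g=x^{-1}x^y\in E_x$, we have $[g,k]\in[K,E_x]\le A$. Since $g\in[E_x,G]$, Lemma 7(b) shows that $g$ centralizes $[g,k]$. So $g^k=g[g,k]\in gC$.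

**Step 3: $[xk,y]\in gC$.** Indeed $[xk,y]=g^k[k,y]$, where $g^k\in gC$ by Step 2, and $[k,y]\in A$ commutes with $[y,x]=g^{-1}$ by (B4), so $[k,y]\in C$.

**Step 4: conclusion.** Conjugating by $k'$ and using Step 2 and the $K$-invariance of $C$, $[xk,y]^{k'}\in g^{k'}C=gC$. With Step 1, and since $g$ centralizes $C$, $[xk,yk']\in C\cdot gC=gC$. So all $[xk,yk']$ lie in the closed abelian group $\overline{\langle g\rangle}\,C$, and $W_K(x,y)$ is abelian. $\square$

We have (B1)⇒(B3)⇒(B2)⇒(B1) and (B3)⇔(B4), so Theorem B is proved. $\blacksquare$

## 8. The size of $G''$ and the threshold at two generators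

By Section 4 the group $G''$ can be infinite. We now see how far from finite it can be. The engine is the same alternating phenomenon as in Section 2, now expressed by Lemma 7(b): a commutator involving the $i$-th generator kills the part of $A$ that comes from the $i$-th generator. Each time we take a commutator with $G'$ and get something nontrivial, two new generators are used up.

Write $[A,{}_sG']$ for $[A,G',\dots,G']$ with $s$ entries $G'$, left-normed.

**Theorem C.** Let $G$ be a profinite group whose commutators are covered by countably many abelian subgroups. Let $K$ be as in (B4), $A=[G,K]$, $B=[A,G']$, and $M_A/C_G(A)=Z(G/C_G(A))$, so that $G/M_A$ is finite. Let $r$ be the minimal number of generators of $G/M_A$, $t=\max(1,\lceil r/2\rceil)$, $m=|G':A|$.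

1. $m<\infty$, so $G'$ is virtually abelian. Moreover $[A,{}_tG']=1$ and $\gamma_{t+1}(G')$ is finite.
2. $B$ is abelian of exponent dividing $m^{t-1}$, centralized by $K$, and $G''/B$ is finite. In particular $G''$ has finite exponent.
3. $G'$ is finite-by-abelian if and only if $B$ is finite. This holds in each of these cases: (α) $G$ is topologically finitely generated; (β) $r\le2$; in particular if $G$ has an open abelian normal subgroup $M_0$ with $G/M_0$ generated by two elements; (γ) for no prime $p$ does $G'$ contain an infinite elementary abelian $p$-subgroup.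

The special case in (β) is Proposition 1. The groups of Theorem A show that it is sharp: there $M$ is open, abelian and normal, and $G/M\cong Q$ is generated by three elements, yet $G'$ is not finite-by-abelian. So (β) fails for three generators. The same groups show that finite generation cannot be dropped in (α). With $K=M$ they have $r=3$ and $t=2$, by the example in Section 7.

*Proof of part 1.* **Step 1: $m$ is finite.** $K/A$ is central of finite index in $G/A$, so $G'/A$ is finite by F2. As $A$ is abelian, $G'$ is virtually abelian. ($G/M_A$ is finite since $K\le M_A$.)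

**Step 2: decomposing $A$ and $G'$.** Let $G=\langle x_1,\dots,x_r\rangle M_A$, $E_i=E_{x_i}$ and $A^{(i)}=[K,E_i]$. Then $G=E_1\cdots E_rM_A$ is a product of closed normal subgroups, and by F4
$$A=[K,M_A]\,A^{(1)}\cdots A^{(r)} . \tag{11}$$
Next,
$$G'=[G,M_A]\prod_{i<j}[E_i,E_j]. \tag{12}$$
The right-hand side is a closed normal subgroup contained in $G'$. Modulo it, $M_A$ is central and the $x_i$ commute with each other, so the quotient of $G$, being generated by their images, is abelian. So the right-hand side contains $G'$.

**Step 3: which factors act nontrivially.** $[G,M_A]$ centralizes $A$ by definition of $M_A$, and $G'$ centralizes $[K,M_A]$ by Lemma 7(c). Now let $L\le A$ be closed and normal in $G$ with $L\le A^{(i)}$ for all $i$ in an index set $I$. We have two rules.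

First, if $j\in I$ or $l\in I$, then $[L,[E_j,E_l]]=1$. Indeed $[E_j,E_l]\le[E_j,G]\cap[E_l,G]$, and $[E_j,G]$ centralizes $A^{(j)}=[K,E_j]$ by Lemma 7(b), and likewise for $l$.

Second, in every case $[L,[E_j,E_l]]\le L\cap[K,E_j]\cap[K,E_l]$, because $L$ is normal, $L\le K$, and $[E_j,E_l]\le E_j\cap E_l$. So $[L,[E_j,E_l]]\le A^{(s)}$ for all $s\in I\cup\{j,l\}$.

**Step 4: counting indices.** Expand $[A,{}_tG']$ by (11), (12) and F4. It is a product of normal subgroups $[X_0,X_1,\dots,X_t]$ with $X_0$ one of the factors in (11) and $X_1,\dots,X_t$ factors in (12). If $X_0=[K,M_A]$, the subgroup is trivial, since $t\ge1$ and $G'$ centralizes $[K,M_A]$. If some $X_q=[G,M_A]$, it is trivial, since $[X_0,\dots,X_{q-1}]\le A$. There remain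
$$[A^{(i)},[E_{j_1},E_{l_1}],\dots,[E_{j_t},E_{l_t}]],\qquad j_q<l_q .$$
By the second rule and induction, the $q$-th partial commutator lies in $A^{(s)}$ for all $s\in\{i,j_1,l_1,\dots,j_q,l_q\}$. By the first rule the next commutator is trivial if $j_{q+1}$ or $l_{q+1}$ belongs to this set. So a nontrivial subgroup requires $i,j_1,l_1,\dots,j_t,l_t$ to be distinct, i.e. $1+2t\le r$. But $2t\ge r$. Hence $[A,{}_tG']=1$.

**Step 5: conclusion.** It follows that $A\le Z_t(G')$, so $Z_t(G')$ has finite index in $G'$, and $\gamma_{t+1}(G')$ is finite by F2. $\square$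

*Proof of part 2.* **Step 1: $B$ and $G''/B$.** $B\le A$ is abelian, and $K$ centralizes $B$ by Lemma 7(d). As $A\le G'$, we have $B\le G''$. In $G'/B$ the subgroup $A/B$ is central of finite index, so $G''/B$ is finite by F2.

**Step 2: the exponent of $B$.** Put $B_0=A$ and $B_s=[A,{}_sG']$, so $B_1=B$ and $B_t=1$. Let $s\ge1$ and consider the map $B_{s-1}\times G'\to B_s/B_{s+1}$ given by $(b,c)\mapsto[b,c]$. It is multiplicative in $b$, because $b\mapsto b(c-1)$ is additive on $A$. It is multiplicative in $c$, because $[b,cc']=[b,c'][b,c]^{c'}$ and $[b,c]^{c'}\equiv[b,c]$ modulo $B_{s+1}$. It is trivial for $c\in A$, because $A$ is abelian. As $|G'/A|=m$, we have $c^m\in A$, so $[b,c]^m\equiv[b,c^m]=1$. The abelian group $B_s/B_{s+1}$ is topologically generated by the images of the $[b,c]$, so its exponent divides $m$. Using this for $s=1,\dots,t-1$, and $B_t=1$, we see that $B=B_1$ has exponent dividing $m^{t-1}$. As $G''/B$ is finite, $G''$ has finite exponent. $\square$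

*Proof of part 3.* If $G'$ is finite-by-abelian, then $G''$ is finite and $B\le G''$ is finite. If $B$ is finite, then $G''$ is finite by part 2, so $G'$ is finite-by-abelian.

**Case (β).** If $r\le2$ then $t=1$, and $B=[A,G']=1$ by part 1. In the special case, note first that if $K$ satisfies (B4), so does every open normal subgroup of $G$ contained in $K$. So we may replace $K$ by $K\cap M_0$. Then $A=[G,K]\le M_0$, and $M_0$ is abelian, so $M_0\le C_G(A)\le M_A$. Hence $G/M_A$ is a quotient of $G/M_0$, and $r\le2$. The conclusion that $G'$ is finite-by-abelian does not mention $K$, so it holds for the original $K$ as well.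

**Case (γ).** We show that if $B$ is infinite, then $G'$ contains an infinite elementary abelian $p$-subgroup. $B$ is abelian of finite exponent, so it is the direct product of finitely many primary components, and one of them, say $B_{(p)}$, is infinite, of exponent $p^e$. Multiplication by $p$ maps $B_{(p)}[p^{i+1}]$ into $B_{(p)}[p^i]$ with kernel $B_{(p)}[p]$. If $B_{(p)}[p]$ were finite, then by induction all $B_{(p)}[p^i]$ would be finite, including $B_{(p)}[p^e]=B_{(p)}$. So $B_{(p)}[p]$ is infinite, and it is an elementary abelian $p$-subgroup of $G'$.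

**Case (α).** Let $G$ be topologically finitely generated. We show that $B$ is generated by finitely many finite subgroups. By F6, $K$ is topologically finitely generated. For $x\in G$ and $c\in G'$ put
$$\varphi_{x,c}:K\to B,\qquad \varphi_{x,c}(k)=[k,x](c-1).$$
This is a continuous homomorphism: from $[kk',x]=[k,x]^{k'}[k',x]$, and since $k'\in K\le M_A$ and $c$ act commutingly on $A$,
$$\varphi_{x,c}(kk')=[k,x]k'(c-1)+[k',x](c-1)=[k,x](c-1)k'+\varphi_{x,c}(k')=\varphi_{x,c}(k)+\varphi_{x,c}(k'),$$
where the last equality holds because $K$ centralizes $B$. The image of $\varphi_{x,c}$ is a topologically finitely generated abelian profinite group of finite exponent. It has a dense finitely generated abelian subgroup of finite exponent, which is finite and hence closed; so the image is finite.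

There are only finitely many maps $\varphi_{x,c}$. Indeed $\varphi_{x,c}$ depends only on $cA$, as $A$ acts trivially on $A$. It depends only on $xK$: for $k_1\in K$ we have $[k,xk_1]=[k,k_1]\,[k,x]^{k_1}$, where $[k,k_1](c-1)=0$ by Lemma 7(c), and
$$[k,x]k_1(c-1)=[k,x](c-1)k_1=[k,x](c-1),$$
because $k_1$ acts commutingly with $c$ and centralizes $B$. Since $G'/A$ and $G/K$ are finite, finitely many maps remain.

Finally, $B=[A,G']$ is topologically generated by the subgroups $A(c-1)$, $c\in G'$. The map $a\mapsto a(c-1)$ is a continuous homomorphism on $A$, and $A$ is topologically generated by the $[k,x]$. So $B$ is topologically generated by the images of the finitely many maps $\varphi_{x,c}$. These are finite subgroups of an abelian group, so together they generate a finite, hence closed, subgroup. Thus $B$ is finite. $\blacksquare$
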